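# Buffer Reordering on the Line with Competitive Ratio $o(\log n)$

## 1. Nine colors and three places

Nine colors sit at the points $1,\dots,9$ of a line. A server stands at $1$. Items, each with a color, arrive one after another into a buffer with room for three. When the buffer is full, we must send the server to some color. We pay the distance, and all buffered items of that color leave. Let the input be
$$1,\;9,\;1,\;9,\;1,\;9 .$$

If we serve the items in the order of arrival, the server makes five trips of length $8$ and pays $40$. Patience does better. The buffer fills with $1,9,1$, and we serve color $1$ for free, leaving $\{9\}$. Then $9,1$ enter, we serve $1$ for free again, and $\{9,9\}$ is left. The last $9$ enters, the server walks to $9$ once, and the total is $8$. Nobody can do better, since $9$ must be visited. With buffer size $b$ and input $(1,n)$ repeated $b$ times, the same computation gives $(2b-1)(n-1)$ against $n-1$.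

So serve what is close first? Keep $b=3$ and the start at $1$, and take the input $9,9$ followed by $1,2$ repeated $5k$ times. The rule "go to the nearest color in the buffer" never touches the two $9$'s while the stream $1,2,1,2,\dots$ lasts. One free place remains, and each stream item after the first costs $1$. The total is $(10k-1)+7=10k+6$. A wiser server, facing $\{9,9,1\}$, walks to $9$ (cost $8$). With $\{1,2,1\}$ buffered it goes to $2$ (cost $7$), also serves the next $2$, and then has $\{1,1,1\}$; five stream items have entered. It steps to $1$ and empties the buffer. Now $2,1,2,1,2$ enter, the $1$'s being served for free, until the buffer is $\{2,2,2\}$. From here on every unit step lets five new stream items through. In total it pays $15+2k$, and the ratio tends to $5$ as $k$ grows.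

Serving at once makes the server run back and forth. Serving only what is near lets far items clog the buffer. An online rule has to balance the two without seeing the future.

For two colors there is nothing to balance. Let the *lazy* rule stay at its color as long as the buffer holds an item of that color, and move only when forced. Let $t_k$ be the number of items that have arrived when the lazy server makes its $k$-th move with a full buffer, and $s_k$ the same count for the $k$-th move of any other solution. Then $s_k\le t_k$, with $t_0=s_0=0$. For if $s_k\le t_k$, both servers go to the same color $c$ with their $k$-th move, and the lazy server empties its buffer there. By count $t_{k+1}$, $b$ items of the other color have arrived after $t_k\ge s_k$. If the other solution had not moved again, these would fill its buffer, so it must move before another item enters. The same comparison covers a last move made after the end of the input: if a non-$c$ item arrives after $t_k$, then a solution with only $k$ moves cannot serve it. So the lazy rule is optimal for $n=2$. With three colors, a server at $2$ facing a buffer of $1$'s and $3$'s has to choose a side, and nothing is forced any more.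

## 2. The model and the two bounds

**Definition (the problem).** The colors are $1,\dots,n$ with distance $d(i,j)=|i-j|$. An input $\sigma=x_1x_2\dots$ is a finite sequence of items with colors in $\{1,\dots,n\}$; we write $x_t$ for an item and for its color. The buffer has capacity $b$, and the server starts at a fixed color. While the buffer is not full and input remains, the next item enters. Whenever the buffer is full, or the input is exhausted and the buffer is nonempty, the algorithm chooses a color $c$, moves the server to $c$, and pays the distance; all buffered items of color $c$ leave. The process ends when all items are processed. The cost is the total distance travelled.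

**Definition (competitive ratio).** An online algorithm chooses without knowing the items that have not yet arrived. $\mathrm{OPT}(\sigma)$ is the minimum cost of an offline solution with the same $b$. Algorithm $A$ is $\rho$-competitive if $\mathrm{cost}_A(\sigma)\le\rho\,\mathrm{OPT}(\sigma)+\alpha$ for all $\sigma$, with $\alpha$ independent of $\sigma$. For randomized $A$ the cost is replaced by its expectation; $\sigma$ is fixed independently of the coins.

Gamzu and Segev gave an $O(\log n)$-competitive online algorithm. The question is whether a ratio $o(\log n)$, uniform over all $b$, is possible. It is, and we prove two bounds. Our algorithms know $n$ and $b$.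

**Theorem 1.** There is an absolute constant $C$ such that for all $n\ge3$, $b\ge1$ there is a randomized online algorithm $A$ with
$$\mathbb E[\mathrm{cost}_A(\sigma)]\le C\,\frac{\log n}{\max\{1,\log\log n\}}\,\mathrm{OPT}(\sigma)+2n\qquad\text{for every }\sigma .$$

**Theorem 2.** There are an absolute constant $C$ and constants $\alpha_n$ depending only on $n$ such that for all $n\ge2$, $b\ge1$ there is a randomized online algorithm $A$ with $\mathbb E[\mathrm{cost}_A(\sigma)]\le C\sqrt{\log n}\;\mathrm{OPT}(\sigma)+\alpha_n$ for every $\sigma$.

Either theorem answers the question. Nothing is claimed here about optimality of $\sqrt{\log n}$ or about deterministic algorithms. Sections 3–6 serve both theorems, Section 7 proves Theorem 1, and Sections 8–11 prove Theorem 2.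

## 3. Virtual algorithms, the timeline, and serving on arrival

**Step 1: permission to act early.** This step frees us from the rule that we may move only when the buffer is full.

**Definition (virtual algorithm).** A virtual algorithm may move after each arrival, even if the buffer is not full, provided at most $b-1$ items are left after its step for that arrival. It need not process everything at the end.

**Lemma 3.** Every virtual algorithm can be simulated by an online algorithm whose cost is at most the virtual cost plus $2n$.

*Proof.* After item $t$ enters the real buffer, run virtual step $t$ and append the colors it visits, in order, to a first-in-first-out queue; include the current color when the virtual algorithm processes items without moving. Whenever the real buffer is full, execute the next queued visit. We must see that the queue is then nonempty. Suppose it is empty. An item processed virtually was processed by a visit that was queued after the item entered the real buffer, and this visit has been executed. So the item has also been processed really. Hence the real buffer is contained in the virtual one and has at most $b-1$ items, so it is not full. At the end of the input, execute the rest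 of the queue and then sweep the whole line, which costs at most $2n$. The queue makes the server follow the virtual route, so it costs what the virtual algorithm pays. If one insists that a chosen color occur in the buffer, skip the other visits; by the triangle inequality this does not increase the cost. $\square$

For example, let $b=2$, start at $1$, input $3,5$, and let the virtual algorithm serve each item on arrival. Visit $3$ is queued at step 1, when the real buffer is not full. At step 2 visit $5$ is queued, the real buffer $\{3,5\}$ is full, and visit $3$ is executed. Visit $5$ follows at the end of the input. Both servers pay $4$.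

From now on ALG is a virtual algorithm.

**Step 2: a common clock.** This step fixes the order of events, so that ALG and an optimal solution can be compared. Fix $\sigma$ and an optimal offline solution, called OPT like its cost, with its travel decomposed into unit moves. (When OPT passes a color on the way it need not process anything there.) Step $t$ has three parts: $x_t$ enters both buffers; ALG acts; OPT makes the moves it makes before item $t+1$ enters its buffer, or all its remaining moves if $t$ is last. Let $B,B^*$ be the buffers of ALG and OPT, and $q$ the position of OPT. Always $|B|,|B^*|\le b$, and $B^*=\emptyset$ at the end. Let $q_t$ be the value of $q$ when $x_t$ arrives and ALG acts in step $t$, and let $u_t=|x_t-q_t|$. As $\sigma$ is fixed, $q_t$ and $u_t$ do not depend on coins.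

**Lemma 4.** (a) We have
$$\sum_tu_t\le b\cdot\mathrm{OPT}.\tag{1}$$
(b) Serving each item on arrival is a virtual algorithm of cost at most $(2b+1)\,\mathrm{OPT}$.

*Proof.* (a) The sum $\sum_{x\in B^*}|x-q|$ starts and ends at $0$. It increases by $u_t$ at arrival $t$, drops by at most $|B^*|\le b$ per unit move of OPT, and does not change when OPT processes items, because these are at $q$.

(b) Let $p$ be the server and $\Phi=|p-q|-2\sum_{x\in B^*}|x-q|$. At an arrival put $D=|p-q|$, $u=u_t$. The server pays at most $D+u$, then $|p-q|$ becomes $u$, and the sum grows by $u$. So cost plus $\Delta\Phi$ is at most $(D+u)+(u-D)-2u=0$. A unit move of OPT raises $\Phi$ by at most $1+2b$. Initially $\Phi=0$; finally $\Phi=|p-q|\ge0$. Add up. $\square$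

So small buffers are easy. Let $L\ge\log_2n$ be an integer, so that all distances are smaller than $2^L$. Let $\varepsilon\in[\frac1{4L},\frac12]$ be a parameter, chosen later, and $\eta=\varepsilon/2$. If $b<1/\varepsilon$ we serve on arrival, with ratio at most $2/\varepsilon+1$ and additive term $2n$. **From now on $\varepsilon b\ge1$.**

## 4. A random home, caps and hits

**Step 3: a base that follows OPT cheaply.** In Lemma 4(b) the server runs after every item and loses a factor of about $b$. If it runs after each item only with probability $1/b$, that factor should disappear. We keep a *home* $p$, initially the start, and at arrival $t$ move it to $x_t$ with probability $1/b$, by a fresh coin. Let $V$ be the total length of these jumps and $p_t^-$ the home before step $t$.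

**Lemma 5.** $\displaystyle\mathbb E[V]=\mathbb E\Big[\frac1b\sum_t|x_t-p_t^-|\Big]\le3\,\mathrm{OPT}.$

*Proof.* The equality holds because the coin of step $t$ is independent of $p_t^-$. Let $\Phi=|p-q|-\frac2b\sum_{x\in B^*}|x-q|$. At an arrival with $D=|p-q|$, $u=u_t$, the expected jump length is at most $(D+u)/b$. The term $|p-q|$ changes by $u-D$ with probability $\frac1b$, and the sum grows by $u$. So the expected jump length plus $\mathbb E\Delta\Phi$ is at most $\frac1b[(D+u)+(u-D)-2u]=0$. A unit move of OPT raises $\Phi$ by at most $1+\frac2b\cdot b=3$. Initially $\Phi=0$, and finally $\Phi\ge0$. $\square$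

The lemma says more than that the home is cheap. The distance $\frac1b|x_t-p_t^-|$ is an amount that item $x_t$ may spend: the total allowance of all items is at most $3\,\mathrm{OPT}$ in expectation.

**Step 4: emptying the buffer around the home.** Jumps process few items, so the buffer must be emptied by excursions.

**Definition (sweep, classes).** A *sweep of radius $r$* starts at $p$, visits all of $[p-r,p+r]\cap[1,n]$, processing all items there, and returns to $p$; it costs at most $4r$. At any moment $C_i=\{y\in B:2^i\le|y-p|<2^{i+1}\}$ for $0\le i<L$.

With home $10$, an item at $13$ lies in $C_1$ and an item at $6$ lies in $C_2$.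

In step $t$ of the algorithm, $x=x_t$ enters; if $x=p$ it is processed at once. Then:

1. *Home.* With probability $1/b$ (fresh coin), if $h:=|x-p|\ne0$, *jump*: move directly to $x$, set $p:=x$, process the items at $x$, and run a procedure **RC**, specified later, which only performs sweeps around the new $p$.
2. *Caps.* While some $|C_i|\ge\eta b/4$: sweep with radius $2^{i+1}$, which processes all of $C_i$.
3. *Hit.* If $|B|=b$: let $Z=\sum_{y\in B}\frac1{|y-p|}$, choose $y\in B$ with probability $\frac1{Z|y-p|}$, put $\rho=|y-p|$, and sweep with radius $3\rho$.

No item of $B$ stays at $p$ after the first processing, so $Z$ is well defined. Every class contains only finitely many items and a cap removes at least one, so part 2 ends. A hit removes the chosen item. Hence $|B|\le b-1$ after each step, and this is a virtual algorithm. Every item of $B$ is in exactly one class.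

For the hit, put $\tau=b/Z$. Each $y$ is chosen with probability $\frac\tau{b|y-p|}$, and the expected cost is at most
$$\sum_{y\in B}\frac{\tau}{b|y-p|}\cdot4\cdot3|y-p|=12\,\tau .\tag{2}$$
For instance, with $b=3$ and distances $1,2,4$ we get $Z=\frac74$, probabilities $\frac47,\frac27,\frac17$, and $\tau=\frac{12}7$. Every item contributes the same amount, $\frac47$, to the expected distance. This feature of the harmonic weights will be used twice: the probability contains $1/|y-p|$, the benefit of choosing $y$ will be proportional to $|y-p|$, and the distance cancels.

## 5. Receding items and the price of a cap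

The natural first attempt is to let RC do nothing. Let us see how caps would be paid. A cap at class $i$ costs at most $8\cdot2^i$ and processes at least $\eta b/4$ items. If each of them had arrived at distance about $2^i$ from the home of that time, each would have an allowance of about $2^i/b$. Together this is about $\frac\eta4 2^i$, which pays for the cap up to a factor $O(1/\eta)$.

This stops working when the home drifts. Suppose $\eta b/4$ items arrive at distance $1$ from the home, and the home then moves away from them, in many short jumps, to distance $2^i$. Their allowances add up to only $\frac{\eta b}4\cdot\frac1b=\frac\eta4$, while the cap may cost $8\cdot2^i$. The same items will also defeat the argument for hits in Section 6. We give such items a name, and demand of RC that they be few.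

**Definition (homes since arrival; good and bad).** For $y\in B$, the *homes since its arrival* are all values of $p$ from the moment $y$ enters until now, including the home $p^-_{\mathrm{arr}(y)}$ present when $y$ enters, before the coin of that step. All of them differ from the position of $y$. At a moment with home $p$, the item $y$ is *$G$-good* if $|y-p_u|\ge|y-p|/G$ for every home $p_u$ since its arrival; otherwise it is *$G$-bad*.

When we speak of the *time $u$* of such a home, we mean the moment of $y$'s entry or a moment after completion of the RC belonging to the jump to $p_u$; the only exception is the current home during its own RC. For example, if $y=20$ has seen the homes $21$ and $30$, the latter being current, then $|y-p|=10$ and the smallest distance was $1$: $y$ is $8$-bad and $16$-good.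

**Condition $(\mathrm{RC}_G)$.** After part 1 of every step, at most $\eta b/8$ items of $B$ are $G$-bad.

The bound then also holds during parts 2 and 3, where $p$ is fixed and $B$ shrinks.

**Lemma 6 (caps).** Under $(\mathrm{RC}_G)$ the expected cost of caps is at most $\frac{64G}\eta\mathbb E[V]$.

*Proof.* A cap at class $i$ costs at most $8\cdot2^i$ and processes at least $\frac{\eta b}4-\frac{\eta b}8=\frac{\eta b}8$ good items $x$. Each satisfies $|x-p^-_{\mathrm{arr}(x)}|\ge|x-p|/G\ge2^i/G$. Charge each of them
$$\frac{64\cdot2^i}{\eta b}\le\frac{64G}{\eta b}\,|x-p^-_{\mathrm{arr}(x)}| .$$
This covers the cap. Each item is charged at most once, since it leaves the buffer. So the total is at most $\frac{64G}\eta\cdot\frac1b\sum_t|x_t-p_t^-|$, and Lemma 5 gives the claim. $\square$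

## 6. Marked edges and the price of a hit

By (2) we have to bound $\mathbb E\sum\tau$ over all hits. A buffer can be full for two reasons. Either it contains many items that OPT has processed already, or the two buffers nearly agree. In the first case we use OPT's past travel, in the second its future travel.

**Step 5: a record of OPT's past travel.** This step shows that an item which OPT has processed and ALG has not comes with a stretch of OPT's path that can be charged.

**Definition (marks; analysis only).** OPT *marks* each edge $(j,j+1)$ it traverses. At certain moments when ALG sweeps with radius $R$ around $p$, we *erase* the marks of all edges contained in $[p-r,p+r]$, where $r\le\frac23R$.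

If OPT walks $5\to8\to6$, it makes five traversals but only the edges $(5,6),(6,7),(7,8)$ carry marks; an erasure with $p=7$, $r=1$ then removes two of them. In general *the total number of erased marks is at most OPT*, since every erased mark was set by its own traversal.

**Lemma 7.** Let $y\in B\setminus B^*$ be $G$-good with $G\ge1$, let $s=|y-p|$ and $\ell=\max\{1,\lfloor s/(4G)\rfloor\}$, and suppose $|y-q|\ge\ell$. Then the first $\ell$ edges $e_1,\dots,e_\ell$ on the way from $y$ to $q$ are marked. Moreover $\ell\ge\frac s{8G}$.

*Proof.* If $s/(4G)\ge1$, rounding down at most halves it; otherwise $\ell=1>s/(4G)$. So $\ell\ge s/(8G)$.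

OPT processed $y$, standing at $y$, after $y$'s arrival, and later traversed all edges between $y$ and $q$. Suppose $e_j$ was erased after OPT's last traversal of it, in a sweep at a home $p_u$ with parameters $(R,r)$. This happened after the arrival of $y$, so $p_u$ is a home since its arrival. As $y$ is still in $B$, it survived the sweep, so $|y-p_u|>R\ge\frac32r$. On the other hand $e_j\subset[p_u-r,p_u+r]$, and the near end of $e_j$ has distance $j-1$ from $y$, so $|y-p_u|\le r+j-1\le r+\ell-1$. If $\ell=1$, then $|y-p_u|\le r$, a contradiction. If $\ell\ge2$, then $\ell\le\frac s{4G}\le\frac14|y-p_u|$ because $y$ is good, so $|y-p_u|\le\frac43r\le\frac32r$, again a contradiction. $\square$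

Goodness is used at the last inequality: a bad item could have seen a home so close that the $\ell$ edges stick out of the region the sweep had to clear.

**Step 6: sorting the buffer at a hit.** This step separates the two reasons for a full buffer. At each hit we erase with $R=3\rho$, $r=2\rho$. At the time of the hit, before the choice, let
$$N=\{y\in B:|y-q|<\tfrac14|y-p|\},\quad W'=(B\setminus B^*)\setminus N,\quad H=(B\cap B^*)\setminus N .$$
The items of $N$ are those close to OPT. For $y\in N$ and $D=|p-q|$, the triangle inequality gives $D<\frac54|y-p|$ and $D>\frac34|y-p|$, so $\frac45D<|y-p|<\frac43D$. The quotient of these bounds is $\frac53<2$, so $N$ meets at most two classes. After the caps every class has fewer than $\eta b/4$ items, hence $|N|<\eta b/2$. Call the hit of *Case W* if $|W'|\ge\eta b$, and of *Case L* otherwise.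

**Lemma 8 (Case W).** Under $(\mathrm{RC}_G)$ with $G\ge1$,
$$\mathbb E\sum_{\text{Case W}}\tau\le\frac{16G}\eta\,\mathrm{OPT}.\tag{3}$$

*Proof.* At least $\eta b-\frac{\eta b}8\ge\frac{\eta b}2$ items of $W'$ are $G$-good. Let $y$ be one of them, $s=|y-p|$, and $\ell$ as in Lemma 7. Since $y\notin N$, $|y-q|\ge s/4>0$. So $|y-q|\ge1$, and also $|y-q|\ge s/(4G)$; hence $|y-q|\ge\ell$ and Lemma 7 applies. If $y$ is chosen, the edges $e_1,\dots,e_\ell$ lie in $[p-s-\ell,p+s+\ell]\subset[p-2s,p+2s]$, because $\ell\le s$, and their marks are erased. Thus the expected number of erasures at this hit is at least
$$\frac{\eta b}2\cdot\frac\tau{bs}\cdot\frac s{8G}=\frac{\eta\tau}{16G},$$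
where $s$ cancels for each $y$ separately. All erasures together number at most OPT. $\square$

**Step 7: nearly equal buffers.** This step treats Case L. A hit then throws out items that OPT still has to travel to. We count them with a potential that looks at only a few items.

**Lemma 9 (Case L).** $\displaystyle\mathbb E\sum_{\text{Case L}}\tau\le384\,\varepsilon L\,\mathrm{OPT}.\tag{4}$

*Proof.* In Case L, $|B\setminus B^*|\le|W'|+|N|<\frac32\eta b<\varepsilon b$. Since $|B|=b\ge|B^*|$,
$$F:=|B^*\setminus B|\le|B\setminus B^*|<\varepsilon b .$$
Also $|H|\ge b-\frac32\eta b\ge\frac b2$, as $\eta\le\frac14$. Let $m=\lceil2\varepsilon b\rceil$; because $\varepsilon b\ge1$, $m\le3\varepsilon b$. Define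
$$\Psi=\frac Lb\cdot\big(\text{sum of the }m\text{ largest values }|x-q|,\ x\in B^*\setminus B\big),$$
the sum of all values if there are fewer than $m$. (With $m=4$ and values $7,5,5,3,1$ the sum is $20$, and a unit move of OPT changes it by at most $4$.)

ALG's actions only add elements to $B^*\setminus B$, so they never decrease $\Psi$. Arrivals enter both buffers and change nothing. Items processed by OPT have value $0$. A unit move of OPT changes $\Psi$ by at most $\frac Lbm\le3\varepsilon L$. Initially and finally $\Psi=0$. So the sum of all increases of $\Psi$ caused by ALG is at most $3\varepsilon L\,\mathrm{OPT}$.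

Consider a hit of Case L and let $h_i=|H\cap C_i|$. The chosen item is in $C_i$ with probability at least $h_i\cdot\frac\tau{b2^{i+1}}$. Then the radius is at least $3\cdot2^i>2^{i+1}$, so all of $C_i$ is processed, and the $h_i$ items of $H\cap C_i$ enter $B^*\setminus B$. Each has $|x-q|\ge\frac14|x-p|\ge\frac{2^i}4$, because $x\notin N$. Before the hit all $F<m$ items of $B^*\setminus B$ were counted, and $m-F\ge\varepsilon b$, so there is room for at least $\min(h_i,\varepsilon b)$ new ones. Hence $\Psi$ grows by at least $\frac Lb\cdot\frac{2^i}4\min(h_i,\varepsilon b)$, and
$$\mathbb E[\Delta\Psi]\ge\sum_i\frac{\tau h_i}{b2^{i+1}}\cdot\frac Lb\cdot\frac{2^i}4\min(h_i,\varepsilon b)=\frac{\tau L}{8b^2}\sum_ih_i\min(h_i,\varepsilon b).$$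
The classes with $h_i<\frac b{4L}$ contain fewer than $L\cdot\frac b{4L}=\frac b4$ items of $H$, so the others contain at least $\frac b4$. For these, $\min(h_i,\varepsilon b)\ge\frac b{4L}$, since $\varepsilon\ge\frac1{4L}$. Thus
$$\mathbb E[\Delta\Psi]\ge\frac{\tau L}{8b^2}\cdot\frac b4\cdot\frac b{4L}=\frac\tau{128},$$
and $\mathbb E\sum_{\text{Case L}}\tau\le128\cdot3\varepsilon L\,\mathrm{OPT}$. $\square$

Looking at only $m\approx2\varepsilon b$ items gains a factor $\varepsilon$: a move of OPT is charged $3\varepsilon L$ and not $L$. The price is the factor $1/\eta$ in Case W.

**Proposition 10.** Under $(\mathrm{RC}_G)$ with $G\ge1$, the expected virtual cost is at most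
$$\mathbb E[V]+\mathbb E[\text{cost of RC}]+\frac{64G}\eta\,\mathbb E[V]+12\Big(384\,\varepsilon L+\frac{16G}\eta\Big)\mathrm{OPT}.\tag{5}$$
This remains true if further erasures, with $r\le\frac23R$, are made at other sweeps.

*Proof.* The terms are the jumps, RC, the caps (Lemma 6), and the hits by (2), (3), (4). Lemma 7 covers erasures at any sweep, and all erasures together number at most OPT. $\square$

What remains is to find an RC that is cheap and keeps $G$ small. If $G$ is a constant and RC costs $O(\sqrt L)\,\mathrm{OPT}$, then $\varepsilon=1/\sqrt L$ makes everything $O(\sqrt L)$.

## 7. Anchors at geometric scales: proof of Theorem 1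

An item becomes bad when the home drifts. So we remember, at several scales $S$, where the home was, and sweep when it has moved by more than $S$.

Let $L=\max\{16,\lceil\log_2n\rceil\}$, $\varepsilon=1/\log_2L$ (which lies in $[\frac1{4L},\frac12]$), $g=\lceil\frac14\log_2L\rceil$, $K=\lceil L/g\rceil$, and $S_k=2^{kg}$ for $0\le k\le K$. So $S_K\ge2^L\ge n$.

**Definition (RC for Theorem 1).** Keep anchors $a_0,\dots,a_K$, initially the start. After a jump of length $h$ to $p'$: if some $|p'-a_k|>S_k$, let $k^*$ be the largest such $k$, sweep with radius $4\max(S_{k^*},h)$, and reset $a_k:=p'$ for all $k$ with $|p'-a_k|>S_k$.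

With $S_k=2^k$, all anchors at $10$, and home moves $10\to11\to12\to13$: at $11$ nothing happens. At $12$ only $|12-a_0|=2>1$, so we sweep with radius $4$ and set $a_0=12$. At $13$ we have $|13-a_0|=1$ and $|13-a_1|=3>2$, so $k^*=1$; we sweep with radius $8$ and set $a_1=13$.

After each RC, $|p-a_k|\le S_k$ for all $k$.

**Lemma 11.** No item is $G$-bad after a part 1, for $G=3\cdot2^g$. In particular $(\mathrm{RC}_G)$ holds.

*Proof.* Let $y\in B$ from time $u$ to time $v$, where $v$ is after a part 1, and let $d=|y-p_u|\ge1$. Let $k$ be minimal with $S_k\ge d$. Then $S_k\le2^gd$: for $k=0$ because $S_0=1\le d$, and otherwise because $S_{k-1}<d$.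

If $a_k$ is not reset between $u$ and $v$, then
$$|y-p_v|\le d+|p_u-a_k|+|a_k-p_v|\le d+2S_k\le3S_k\le Gd .$$
Otherwise consider the first reset of $a_k$ after $u$, at a jump $p\to p'$ of length $h$. Before it, by the same estimate, $|y-p|\le3S_k$. As $a_k$ is reset, $k^*\ge k$. So $|y-p'|\le3S_k+h\le4\max(S_{k^*},h)$, and $y$ is swept, contradicting $y\in B$ at $v$. $\square$

**Lemma 12.** RC costs at most $(16+16K)V$.

*Proof.* A sweep costs at most $16\max(S_{k^*},h)\le16h+16S_{k^*}$, and $a_{k^*}$ is reset at it. The first terms sum to at most $16V$. Between consecutive resets of $a_k$, or between the start and the first one, the home moves to distance more than $S_k$; so $S_k\cdot\#\text{resets of }a_k\le V$. The anchor $a_K$ is never reset, since distances are below $n\le S_K$. So the second terms sum to at most $16KV$. $\square$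

*Proof of Theorem 1.* If $b\ge1/\varepsilon$, Lemmas 5, 11, 12 and Proposition 10 bound the expected virtual cost by
$$\Big(51+48K+\frac{384G}\eta+4608\,\varepsilon L\Big)\mathrm{OPT}.$$
Here $K=O(L/\log L)$, $\varepsilon L=L/\log_2L$, $G\le6L^{1/4}$ and $\frac1\eta=2\log_2L$, so $\frac G\eta=O(L^{1/4}\log L)$. The sum is $O(L/\log L)$. If $b<1/\varepsilon=\log_2L$, serving on arrival has ratio at most $2\log_2L+1=O(L/\log L)$.

For $n\le2^{16}$ we have $L=16$, so $L/\log_2L$ is a constant, while $\log n/\max\{1,\log\log n\}$ is bounded below by a positive constant for $n\ge3$. For $n>2^{16}$, $L\le2\log_2n$ and $L/\log_2L=O(\log n/\log\log n)$. The additive $2n$ comes from Lemma 3. $\blacksquare$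

## 8. Scales of ratio two with sparse sweeping

Can one tune $g$ better? With this RC, the bound contains $K\ge L/g$ and $G=3\cdot2^g$. If $g\le\log_2L$, then $K\ge L/\log_2L$; if $g>\log_2L$, then $G>3L$. So this bound never gets below order $L/\log L$. To get further we need $G$ constant, hence scales of constant ratio. There are then about $L$ of them, and sweeping at every reset costs order $V$ per scale, which is order $L\,V$ in total.

The slack is in $(\mathrm{RC}_G)$: it tolerates $\eta b/8$ bad items, and we allowed none. So at a reset we look at the items about to become bad, and sweep only if there are at least $z_i$ of them. With $L$ scales, thresholds of order $\eta b/L$ are affordable. In return each sweep catches many items, and we shall show that OPT then pays.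

Let $L=\max\{4,\lceil\log_2n\rceil\}$, $\varepsilon=1/\sqrt L$ (in $[\frac1{4L},\frac12]$), $\eta=\varepsilon/2$, $g=3+\lceil\sqrt L\rceil$.

**Definition (full and normal scales, thresholds).** For $0\le i<L$ let $\varrho=\varrho(i)=i\bmod g$. Scale $i$ is *full* if $\varrho\in\{0,1,2\}$, and then $z_i=1$. Otherwise it is *normal*, and
$$z_i=\max\{1,\;z_{\max}8^{\varrho-g}\},\qquad z_{\max}=\frac{\eta b}{64L}.$$

For $L=9$ we have $g=6$: scales $0,1,2$ and $6,7,8$ are full, and scales $3,4,5$ have thresholds $z_{\max}/512,\ z_{\max}/64,\ z_{\max}/8$, or $1$ if that is larger. In general $z_i>1$ implies $z_i\le z_{\max}/8$. The growth by a factor $8$ per scale is needed in Lemma 17. It cannot go on forever, and this is why it starts afresh every $g$ scales.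

**Definition (RC for Theorem 2).** Keep anchors $a_0,\dots,a_L$, initially the start. After a jump of length $h$ to $p'$, sweep with radius $16h$. Then for $i=0,1,2,\dots$: if $|p'-a_i|\le2^i$, stop. Otherwise *check scale $i$*: let $A$ be the set of $y\in B$ with $2^{i+1}\le|y-p'|\le2^{i+4}$ lying on the same side of $p'$ as $a_i$. If $|A|\ge z_i$, sweep with radius $2^{i+6}$; this is an *event at scale $i$*, of cost at most $2^{i+8}$. Then *reset* $a_i:=p'$ and continue with $i+1$. Scale $i$ is *treated* at this jump once $a_i$ has been reset or the loop has stopped at some $j\le i$.

All distances are below $2^L$, so the loop stops at the latest at $i=L$, and $a_L$ is never reset. Compare with Section 7. Let all anchors be at $10$ and the home move $10\to11\to12\to13\to14$. At $11$ the loop stops at $i=0$. At $12$ scale $0$ is checked, $a_0=12$, and the loop stops at $i=1$ since $|12-10|\le2$. At $13$ it stops at $i=0$, although $|13-a_1|=3>2$. At $14$ scales $0$ and $1$ are checked and reset, and it stops at $i=2$. Resets are *nested*: resetting $a_{i+1}$ requires resetting $a_i$ at the same jump.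

Let $R_i$ be the set of reset times (steps) of scale $i$, together with time $0$; for $i\ge L$, $R_i=\{0\}$. Then $R_0\supseteq R_1\supseteq\cdots$. The anchor $a_i$ is the home at the last time of $R_i$, and consecutive values of $a_i$ differ by more than $2^i$.

**Lemma 13.** For $0\le i\le L$,
$$|p-a_i|<2^{i+1}\tag{6}$$
at all times, where during an RC this is claimed once scale $i$ has been treated.

*Proof.* This checks that nesting costs only a factor $2$. At time $0$ all distances are $0$. For $i=0$, after treatment either $p=a_0$ or $|p-a_0|\le1$. Let (6) hold for $i$ and consider $i+1$. If scale $i+1$ has been treated, so has scale $i$. If $a_{i+1}$ has just been reset, its distance from $p$ is $0$. Otherwise consider the last reset of $a_i$ (or time $0$). After the treatment of scale $i+1$ at that jump, $|a_i-a_{i+1}|\le2^{i+1}$: at that moment $a_i$ is the new home, and the loop either stopped at $i+1$ or reset $a_{i+1}$. Since then $a_i$ was not reset, so the loop did not reach $i+1$, and both anchors are unchanged. As distances are integers, $|p-a_{i+1}|\le(2^{i+1}-1)+2^{i+1}<2^{i+2}$. $\square$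

## 9. Few bad items, and mostly fresh ones at an event

**Step 8: an item that recedes is checked on the way.** The first sweep ensures that no item recedes suddenly. If $y\in B$ survives it after a jump $p\to p'$ of length $h$, then $|y-p'|>16h$, hence $|y-p|>15h$. So $p,p'$ are on the same side of $y$, and
$$|y-p'|\le|y-p|+h<\tfrac{16}{15}|y-p| .\tag{7}$$

**Lemma 14.** Let $0\le i<L$, let $y\in B$ from time $u$ to time $v$, $|y-p_u|<4\cdot2^i$ and $|y-p_v|\ge9\cdot2^i$. If $v$ is a moment inside an RC, assume that scale $i$ has already been treated. Then at some jump in $(u,v]$ there was a check of scale $i$ with $y\in A$ and $|y-p'|\in[4\cdot2^i,\,9.6\cdot2^i]$.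

*Proof.* All homes in $[u,v]$ are on the same side of $y$. By symmetry let $p>y$ and put $r=p-y$. Let $v'$ be the first jump after $u$ after which $r\ge9\cdot2^i$, and $w$ the last time in $[u,v')$ with $r<4\cdot2^i$. After each jump in $(w,v']$ we have $r\ge4\cdot2^i$, and by (7) $r\le\frac{16}{15}\cdot9\cdot2^i=9.6\cdot2^i$. By (6), $a_i-y<4\cdot2^i+2\cdot2^i=6\cdot2^i$ at $w$, and $a_i-y>9\cdot2^i-2\cdot2^i=7\cdot2^i$ at $v'$ after treatment of scale $i$. So some reset in $(w,v']$ increases $a_i$. At it, $p'>a_i^{\mathrm{old}}$, so the left side of $p'$ is checked. There $y$ lies, at a distance in $[4\cdot2^i,9.6\cdot2^i]\subset[2^{i+1},2^{i+4}]$, so $y\in A$. $\square$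

**Lemma 15.** Consider a fixed moment $v$ (inside an RC: with scale $i$ already treated) and an interval $J$ of length at most $2^i$. Let $Y$ be the set of $y\in B$ in $J$ to which Lemma 14 applies at scale $i$, for some time $u$ since the arrival of $y$. Then $|Y|<z_i$; in particular $Y=\emptyset$ if $z_i=1$.

*Proof.* The point is that one check sees all of $Y$. Let $Y\ne\emptyset$ and let $y_0\in Y$ be an item whose check from Lemma 14 is latest. At that check all points of $J$ have distance in $[3\cdot2^i,10.6\cdot2^i]$ from $p'$ and are on the checked side. Each item of $Y$ had arrived by its own check, which was not later, and is still in $B$ at $v$. So $Y\subseteq A$. An event would have swept radius $2^{i+6}$ and removed $y_0$. So there was none, and $|Y|\le|A|<z_i$. $\square$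

**Lemma 16.** $(\mathrm{RC}_8)$ holds.

*Proof.* After a part 1 let $y$ be $8$-bad and $s=|y-p|$, with $|y-p_u|<s/8$. As $|y-p_u|\ge1$, $s\ge9$. Take $i\ge0$ with $9\cdot2^i\le s<18\cdot2^i$. Then $i<L$ and $|y-p_u|<\frac{18}8 2^i<4\cdot2^i$, so Lemma 14 applies. For each $i$ these $y$ lie in $18$ intervals of length $2^i$, nine on each side of $p$. By Lemma 15 each contains no such item if $z_i=1$, and otherwise fewer than $z_i\le z_{\max}/8$. In total there are at most
$$18L\cdot\frac{z_{\max}}8=\frac{18\,\eta b}{512}<\frac{\eta b}8$$
bad items. $\square$

**Step 9: the items that trigger an event are mostly not receding.** We shall make OPT pay for events, and for this the caught items must be good. The thresholds were chosen to ensure it.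

**Definition (stale and fresh).** At an event of a normal scale $i$, an item $y\in A$ is *stale* if $|y-p_u|<2^{i-1}$ for some home $p_u$ since its arrival, and *fresh* otherwise.

For $i=6$, let $y=1000$ and let the current home be $p'=1200$. If the homes since arrival were $1020,1021,\dots,1200$, then $y$ is stale because $20<32$; if they were $1040,1041,\dots,1200$, it is fresh. (A unit jump sweeps only radius $16$, so the first sweeps did not remove $y$ in either case.)

**Lemma 17.** At an event of a normal scale $i$, at least $z_i/2$ items of $A$ are fresh.

*Proof.* As $\varrho(i)\ge3$, we have $i\ge3$ and $\varrho(i-3)=\varrho(i)-3$. For stale $y$,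
$$|y-p_u|<2^{i-1}=4\cdot2^{i-3},\qquad|y-p'|\ge2^{i+1}=16\cdot2^{i-3}\ge9\cdot2^{i-3}.$$
So Lemma 15 applies at scale $i-3$ just before the event sweep, scale $i-3$ having been treated earlier in the loop. The region of $A$ has length $14\cdot2^i$ and is covered by $112$ closed intervals of length $2^{i-3}$. If $z_{i-3}=1$ there are no stale items, and all $|A|\ge z_i$ items are fresh. Otherwise $i-3$ is normal, $z_{i-3}=z_{\max}8^{\varrho(i)-3-g}>1$, and $z_i=512\,z_{i-3}$. Then there are at most $112\,z_{i-3}<z_i/2$ stale items, and $|A|\ge z_i$. $\square$

Here one sees why every group of $g$ scales starts with three full ones: at the three lowest normal scales of a group, scale $i-3$ is full, so no item is stale.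

## 10. Which events OPT pays for directly

We bound the cost of RC piece by piece. The sweeps of radius $16h$ cost at most $64V$ in total. Let $V^{(i)}$ be the sum of $|\Delta p|$ over consecutive times of $R_i$, where the home is taken after the jump, and at time $0$ it is the start. Since consecutive anchors differ by more than $2^i$,
$$2^i\cdot\#\text{resets of }a_i\le V^{(i)}\le V .\tag{8}$$

*Full scales.* Each event is followed by a reset at the same jump, so by (8) events at scale $i$ cost at most $2^8V=256V$. There are at most $3\lceil L/g\rceil$ full scales, so they cost at most $768\lceil L/g\rceil V$.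

Now consider an event at a normal scale $i$, at jump time $t$ with new home $p'=x_t$.

*Type B: $|q_t-p'|>2^{i-3}$.* Here OPT is far from the new home, and $|q_t-p'|=u_t$. At one jump these events cost at most $\sum_{2^i<8u_t}2^{i+8}\le256\cdot16u_t=4096\,u_t$. The jump at step $t$ has probability at most $1/b$, and $u_t$ is not random. By (1) the expected total is at most $\frac{4096}b\sum_tu_t\le4096\,\mathrm{OPT}$.

*Type A-waste: $|q_t-p'|\le2^{i-3}$, and some fresh $y\in A$ is not in $B^*$.* We use marks. At these events we erase with $R=2^{i+6}$, $r=2^{i+5}\le\frac23R$. Let $s=|y-p'|\in[2^{i+1},2^{i+4}]$. Freshness gives $|y-p_u|\ge2^{i-1}\ge\frac s{32}$ for all homes since arrival, so $y$ is $32$-good. Also $|y-q_t|\ge s-2^{i-3}\ge\frac{15}{16}s$. Lemma 7 with $G=32$ applies, as $\ell=\max\{1,\lfloor s/128\rfloor\}\le\frac{15}{16}s$. It gives $\ell\ge\frac s{256}\ge2^{i-7}$ marked edges within distance $\ell\le s$ of $y$. They lie within distance $2s\le2^{i+5}=r$ of $p'$ and are erased. An event costs at most $2^{i+8}=2^{15}\cdot2^{i-7}$, so all these events cost at most $2^{15}\cdot\#\text{erasures}\le2^{15}\,\mathrm{OPT}$.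

*Type A-held: $|q_t-p'|\le2^{i-3}$, and the set $X_t$ of fresh items of $A$ is contained in $B^*$.* By Lemma 17, $|X_t|\ge z_i/2$. Let $E_i$ be the number of these events at scale $i$, with $E_i=0$ if $i$ is full.

The three types are exhaustive. Only the last one is still unpaid.

## 11. Path length lost by coarsening

In an A-held event, OPT is near the new home and still holds many items that lie behind it, at distance at least $2^{i+1}$. Imagine many such events at scale $i$ with the home moving steadily to the right. OPT's buffer can hold only $b$ items, so after about $2b/z_i$ events OPT must have gone back for some of the items. Its path then is much longer than its displacement. If the home does not move steadily in one direction, the home path is much longer than its displacement. Either way a path loses length when we pass from observing it at scale $i$ to observing it at a much coarser scale. Such losses telescope over scales, so they are paid far fewer than $L$ times.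

**Lemma 18.** Let $\bar Q=129L8^g/\eta$ and $m'=\lceil\log_2(L\bar Q)\rceil$. For every outcome of the coins,
$$\sum_i2^iE_i\le8m'(V+\mathrm{OPT})+24V+24\bar Q2^L .$$

**Step 10: two paths observed at scale $i$.** This step defines the lengths that telescope. For $t\in R_i$ write $p_t$ for the home after the jump at step $t$, and let $p_0=q_0$ be the start. An *$i$-window* is a pair $r<r'$ of consecutive times of $R_i$. In it consider OPT's walk from $q_r$ to $q_{r'}$, between the actions of ALG in steps $r$ and $r'$. The *route* of the window is a shortest walk from $q_r$ to $q_{r'}$ that visits the minimum and the maximum of OPT's positions in the window, and $\ell(r,r')$ is its length.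

If OPT walks $5\to9\to3\to8\to6$ in a window, a length of $17$, the route is $5\to3\to9\to6$ with $\ell=11$; the other order $5\to9\to3\to6$ would have length $13$. The route visits every position that OPT has in the window, because it visits both extremes.

Let $O^{(i)}=\sum\ell$ over all $i$-windows. Then $O^{(i)}\le\mathrm{OPT}$, since OPT's own walk visits the extremes. Put $I=i+m'$. As $R_I\subseteq R_i$, each $I$-window is a union of $i$-windows. The triangle inequality gives $V^{(I)}\le V^{(i)}$. Concatenating routes gives a walk visiting the extremes of the $I$-window, so $O^{(I)}\le O^{(i)}$. Hence for every $0\le i<L$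
$$\Delta_i=(V^{(i)}-V^{(I)})+(O^{(i)}-O^{(I)})\ge0 .$$

**Step 11: blocks of events.** This step cuts the A-held events into groups long enough to force a loss. Fix a normal scale $i$ and let $Q=\lceil2b/z_i\rceil$. Since $z_i\ge z_{\max}8^{3-g}$,
$$Q\le\frac{128L8^{g-3}}\eta+1\le\bar Q ,$$
independently of $b$. The last time of $R_I$ starts a *tail window*, which has no right end. An event at time $t$ is assigned to the $I$-window $[r,r']$ with $r<t\le r'$, or to the tail if $t$ is larger than all times of $R_I$. Inside each $I$-window $S$, including the tail, group the type A-held events of scale $i$ in time order into blocks of $N=8Q$ consecutive events, leaving fewer than $8Q$ over. Let $\mathcal B_S$ be the number of blocks.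

For a block $\beta$ with event times $t_1<\dots<t_N$, all in $R_i$, let $v(\beta)\ge0$ be the length of the home path sampled at $R_i\cap[t_1,t_N]$ minus $|p_{t_N}-p_{t_1}|$. Let $o(\beta)\ge0$ be the total length of the routes of the $i$-windows in $[t_1,t_N]$ minus $|q_{t_N}-q_{t_1}|$. The time intervals $[t_1,t_N]$ of different blocks are disjoint.

**Claim 19.** $v(\beta)+o(\beta)\ge Q2^i$.

*Proof.* Suppose $v(\beta)<Q2^i$; we show $o(\beta)\ge Q2^i$. Write $p_k=p_{t_k}$; by reflection let $p_N\ge p_1$.

*The home mostly makes progress to the right.* For $k\ge2$, $t_k$ ends a step of the sampled path, "step $k$". All steps of the path have length more than $2^i$. The path has net displacement $p_N-p_1\ge0$, so its total leftward length is $\lambda=v(\beta)/2<Q2^i/2$. Hence fewer than $Q/2$ steps are leftward. For a rightward step ending in $p'$ let its *extension* be the amount by which $p'$ exceeds the previous maximum of the sampled path since $t_1$, or $0$. It is at most the length of the step. Extensions sum to at least $p_N-p_1$, and rightward steps have total length $p_N-p_1+\lambda$. So the differences (length minus extension) sum to at most $\lambda$. If $\kappa\ge1$ rightward steps have difference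 more than $2^i/2$, then $\kappa2^i/2<\lambda<Q2^i/2$, so $\kappa<Q$; if $\kappa=0$, this also holds. All other rightward steps have extension at least $2^i/2$.

*OPT comes back for most events.* The sets $X_{t_k}$ are disjoint, because their items are processed by ALG at that event. Each has size at least $z_i/2$, and $|B^*|\le b$. So at ALG's step $t_N$ at most $2b/z_i\le Q$ of them are still contained in $B^*$. Let $\mathcal K$ be the set of $k\in\{2,\dots,N-1\}$ such that step $k$ is rightward with extension at least $2^i/2$, and OPT processes some $x_k\in X_{t_k}$ between ALG's steps $t_k$ and $t_N$. Then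
$$|\mathcal K|\ge N-2-\tfrac32Q-Q=5.5Q-2\ge3.5Q .$$
Each $p_k$, $k\in\mathcal K$, exceeds all earlier points of the sampled path by at least $2^i/2$. So these $p_k$ increase with gaps at least $2^i/2$.

*Coming back is long.* Let $k\in\mathcal K$. At the check, $a_i^{\mathrm{old}}$ is the starting point of step $k$, so $a_i^{\mathrm{old}}<p_k$ and the checked side is the left one. Thus $x_k\le p_k-2^{i+1}$, while $q_{t_k}\ge p_k-2^{i-3}$ by the type of the event. The concatenated route of the $i$-windows in $[t_1,t_N]$ is at $q_{t_k}$ at the breakpoint $t_k$. It visits $x_k$ later, because the route of the $i$-window in which OPT is at $x_k$ covers all of OPT's positions in that window. So it crosses $[p_k-2^{i+1},\,p_k-2^{i-3}]$ leftward. Let $U$ be the union of these intervals over $k\in\mathcal K$. It contains the intervals $(p_k-2^{i-3}-2^{i-1},\,p_k-2^{i-3}]$, which are disjoint by the gaps. So $|U|\ge|\mathcal K|\,2^i/2\ge\frac74Q2^i$.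

Let the concatenated route have total leftward length $\Lambda\ge|U|$ and net displacement $\nu=q_{t_N}-q_{t_1}$. Both events are of type A, so $\nu\ge(p_N-2^{i-3})-(p_1+2^{i-3})\ge-2^{i-2}$. The route has length $2\Lambda+\nu$. So $o(\beta)=2\Lambda\ge2|U|$ if $\nu\ge0$, and $o(\beta)=2\Lambda-2|\nu|\ge2|U|-2^{i-1}$ otherwise. In both cases $o(\beta)\ge\frac72Q2^i-\frac12 2^i\ge Q2^i$. $\square$

**Step 12: summing the losses.** This step turns blocks into lost length, for each scale, and then sums over scales. Let $S=[r,r']$ be a non-tail $I$-window; it is a union of $i$-windows. If in each block the sampled home path is replaced by a straight segment, it still leads from $p_r$ to $p_{r'}$. So the length of the $R_i$-sampled home path in $S$ minus $|p_{r'}-p_r|$ is at least $\sum_\beta v(\beta)$.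

For OPT we must keep the extremes. Fix a moment at which OPT's minimum over $S$ is attained and one at which its maximum is attained. Let $\beta_1,\beta_2$ be the blocks, if any, whose time intervals contain these moments. The walk that follows all routes, except that in blocks $\beta\ne\beta_1,\beta_2$ it goes directly from $q_{t_1}$ to $q_{t_N}$, leads from $q_r$ to $q_{r'}$ and visits both extremes. Indeed, the $i$-window containing such a moment is not shortcut, and its route covers OPT's positions there. So
$$\sum_{i\text{-windows in }S}\ell\;-\;\ell(S)\ge\sum_{\beta\ne\beta_1,\beta_2}o(\beta).$$
For the tail both inequalities hold trivially, with nothing subtracted and no exceptions. Summing over $S$ and using Claim 19 for the blocks other than the at most two exceptional ones in each $S$,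
$$\sum_SQ2^i\max(\mathcal B_S-2,0)\le\Delta_i .$$

The number of $I$-windows including the tail is $|R_I|\le\frac V{2^I}+1$, by (8) if $I<L$, and because $|R_I|=1$ otherwise. A window $S$ contains at most $8Q(\mathcal B_S+1)\le8Q\max(\mathcal B_S-2,0)+24Q$ events. Since $2^{m'}\ge L\bar Q\ge LQ$,
$$2^iE_i\le8\Delta_i+24Q2^i\Big(\frac V{2^I}+1\Big)\le8\Delta_i+\frac{24V}L+24\bar Q2^i .$$
This holds trivially for full scales. Now sum over $0\le i<L$. Within each of the $m'$ residue classes modulo $m'$, the nonnegative $\Delta_i$ telescope to at most $V+\mathrm{OPT}$, because $V^{(i)}\le V$ and $O^{(i)}\le\mathrm{OPT}$. So $\sum_i8\Delta_i\le8m'(V+\mathrm{OPT})$. The other terms give at most $24V+24\bar Q2^L$. This proves Lemma 18. $\square$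

**Step 13: collecting the costs.** It remains to put the pieces together and prove Theorem 2.

*Proof of Theorem 2.* Let $b\ge1/\varepsilon=\sqrt L$. Type A-held events cost at most $\sum_i2^{i+8}E_i$. By Section 10, Lemma 18 and $\mathbb E[V]\le3\,\mathrm{OPT}$,
$$\mathbb E[\text{cost of RC}]\le\Big(192+2304\Big\lceil\frac Lg\Big\rceil+4096+2^{15}+256\,(32m'+72)\Big)\mathrm{OPT}+\alpha_n',$$
where $\alpha_n'=256\cdot24\,\bar Q2^L$ depends only on $n$. By Lemma 16 we may use Proposition 10 with $G=8$. The erasures at hits and at type A-waste events together number at most OPT, as the proposition allows. It adds at most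
$$\Big(3+\frac{3072}\eta+4608\,\varepsilon L\Big)\mathrm{OPT}$$
to the cost of RC. Now $L/g\le\sqrt L$, $\frac1\eta=2\sqrt L$, $\varepsilon L=\sqrt L$, and
$$m'\le1+\log_2\frac{129\,L^28^g}\eta=O\Big(g+\log L+\log\frac1\eta\Big)=O(\sqrt L),$$
since $g\le\sqrt L+4$. With Lemma 3 the expected real cost is $O(\sqrt L)\,\mathrm{OPT}+\alpha_n$, where $\alpha_n=\alpha_n'+2n$. For $b<\sqrt L$, serving on arrival has ratio at most $2b+1\le2\sqrt L+1$ and additive term $2n\le\alpha_n$. Finally $L=O(\log n)$ for $n\ge2$. $\blacksquare$

The choice $g\approx\sqrt L$ balances the full scales, which cost $L/g$, against the telescoping, which costs $m'\approx3g$ up to logarithmic terms in $L$. The choice $\varepsilon=1/\sqrt L$ balances the two kinds of hits, $\varepsilon L$ against $1/\eta$.
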